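# Energies of pieces and the number of 3-edge-colorings of a cubic graph

## 1. The boundary count of a piece and its energy

Start with a cubic graph $G$ (every vertex has degree 3) and cut out a set $X$ of its vertices. Let $\delta X$ be the set of edges with exactly one end in $X$, and let $G[X]$ be the induced subgraph. The edges of $\delta X$ are the *dangling edges* of the piece. A 3-edge-coloring is a proper coloring of the edges with three colors. We take the color set $\mathcal C$ to be the three nonzero elements of $\mathbb Z_2^2$, because then **three colors are distinct iff their sum is $0$**: the three nonzero elements sum to $0$, and if two of them coincide then $x+x+y=y\ne0$.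

**Definition (boundary count).** For $\sigma\in\mathcal C^{\delta X}$ let $f_X(\sigma)$ be the number of colorings of the edges meeting $X$ that extend $\sigma$ and give distinct colors to the three edges at every vertex of $X$.

**Definition (energy).**
$$\|f_X\|^2=\sum_{\sigma}f_X(\sigma)^2,\qquad \rho(X)=\frac{\|f_X\|^2}{2^{|X|}} .$$

Two examples. If $X$ is one vertex, $f_X$ is $1$ on the six triples of distinct colors and $0$ elsewhere, so $\rho(X)=6/2=3$. If $X$ consists of two adjacent vertices with dangling colors $y,z$ at one and $y',z'$ at the other, then $f_X=1$ when $y\ne z$, $y'\ne z'$, $y+z=y'+z'$, and $f_X=0$ otherwise. There are $3\cdot2\cdot2=12$ such boundary colorings, and $\rho(X)=12/4=3$ again. We will see that a 4-cycle has $\rho=\frac32$ and a 5-cycle has $\rho=\frac{15}{16}$: cycles make the energy drop.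

The energy is there to be multiplied. Let $N(G)$ be the number of 3-edge-colorings of $G$, let $n$ be the order of $G$, and put $r(G)=N(G)/2^{n/2}$. If $V=A\sqcup B$, a coloring of $G$ is a coloring $\sigma$ of the cut $\delta A=\delta B$ together with an extension on each side. Hence $N(G)=\sum_\sigma f_A(\sigma)f_B(\sigma)$, and Cauchy–Schwarz gives
$$r(G)^2\le\rho(A)\,\rho(B).\tag{1}$$
So an upper bound near $2^{n/2}$ for the number of colorings follows once $G$ is cut into two pieces whose energies multiply to about $1$.

Three properties of $f_X$ will be used constantly.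

* *Locality.* $\rho(X)$ depends only on the graph $G[X]$, each vertex $v$ carrying $3-\deg_{G[X]}v$ dangling edges. So we also write $f_H$, $\rho(H)$ for $H=G[X]$. If $G[X]$ has components $K_1,\dots,K_m$, then $\delta X=\bigsqcup\delta K_i$ and $f_X=\prod f_{K_i}$, so $\rho(X)=\prod\rho(K_i)$.
* *Symmetry.* $f_X$ is invariant under permuting the three colors globally.
* *Parity.* Suppose $f_X(\sigma)\neq0$, and sum the vertex conditions "the three colors sum to $0$" over $X$. Each inner edge is counted twice and cancels, so $\sum_{e\in\delta X}\sigma(e)=0$. Hence $f_X=0$ if $|\delta X|=1$. If $|\delta X|=2$, the two colors agree, and if $|\delta X|=3$, they are distinct. In particular $N(G)=0$ if $G$ has a bridge.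

## 2. The Bessy–Havet conjecture, small graphs, and the theorem

How many 3-edge-colorings can a connected cubic graph of order $n$ have? The problem is taken from "- Some problems in graph theory and graphs algorithmic theory -" (http://www.lirmm.fr/~bessy/publis/intro.pdf). Two bounds of S. Bessy and F. Havet are known: at most $3\cdot2^{n/2}$ for connected cubic multigraphs, attained by some connected cubic multigraph, and at most $\frac94\cdot2^{n/2}$ for connected cubic simple graphs. Their conjecture says that for simple graphs the truth is $2^{n/2}$ up to an additive constant: there is an absolute $C$ such that every connected cubic simple graph of order $n$ has at most $2^{n/2}+C$ 3-edge-colorings.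

Small graphs first. In $K_4$ the three colors at one vertex force opposite edges to have equal colors, so $N(K_4)=6$, against $2^{2}=4$. A 3-edge-coloring of $K_{3,3}$ is a $3\times3$ Latin square, so $N(K_{3,3})=12$, against $2^3=8$. In the prism over a triangle, the first triangle gets three distinct colors (6 ways), each spoke is forced to the color of the opposite triangle edge, and this forces the second triangle, so $N=6<8$. For the cube we shall find $24=2^4+8$. All four graphs are ladders closed up at the ends.

**Definition (ladders).** For $j\ge2$ the *open ladder* $L_j$ has vertices $t_1,\dots,t_j,b_1,\dots,b_j$ and edges $t_it_{i+1}$, $b_ib_{i+1}$ and the *rungs* $t_ib_i$. Its *corners* are $t_1,b_1$ (left end) and $t_j,b_j$ (right end). A *closed ladder* with $k$ rungs ($n=2k$) is $L_k$ plus $t_1t_k,b_1b_k$ (the *prism*, $k\ge3$), or $L_k$ plus $t_1b_k,b_1t_k$ (the *Möbius ladder*, $k\ge2$).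

For instance $L_2$ is a 4-cycle, the prism with $k=4$ is the cube, and the Möbius ladders with $k=2,3$ are $K_4$ and $K_{3,3}$.

**Theorem 1.** Let $G$ be a connected simple cubic graph of order $n=2k$.

1. If $G$ is a prism, then $N(G)=2^k+8$ for $k$ even and $2^k-2$ for $k$ odd. If $G$ is a Möbius ladder, then $N(G)=2^k+2$ for $k$ even and $2^k+4$ for $k$ odd.
2. If $G$ is not a closed ladder, then $N(G)\le\kappa\,2^{n/2}$ with $\kappa=\sqrt{63/64}<1$.

Consequently $N(G)\le2^{n/2}+8$ always, with equality iff $G$ is a prism over an even cycle. The exact maximum is $6$ for $n=4$; it is $2^{n/2}+8$ for $4\mid n$, $n\ge8$ (only the prism); and it is $2^{n/2}+4$ for $n\equiv2\pmod4$, $n\ge6$ (only the Möbius ladder). In part 2, $\kappa$ cannot be replaced by a constant below $\frac34$.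

So the conjecture is true, and $C=8$ is the best constant. Deducing the maxima from parts 1 and 2 takes only a comparison. Among closed ladders with $k$ even, $k\ge 4$, the prism has $2^k+8$ and the Möbius ladder has $2^k+2$. With $k$ odd, the Möbius ladder has $2^k+4$ and the prism has $2^k-2$. For $n=4$ the only cubic graph is $K_4$, with $6=2^2+2$. Every other graph has $N\le\kappa2^{n/2}<2^{n/2}$. The bound $2^{n/2}+8$ is attained by prisms over even cycles and by nothing else.

Part 1 also gives $r\le\frac32$ for closed ladders. For prisms, $r=1+8/2^k$ with $k\ge4$ even, or $r<1$. For Möbius ladders, $r=1+2/2^k$ with $k\ge2$ even, or $1+4/2^k$ with $k\ge3$ odd. Hence Theorem 1 implies $r\le\frac32$ for all connected simple cubic graphs, and in this form it will be used inductively.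

## 3. A nine-state transfer matrix for ladders and for doubled paths

The purpose of this section is one matrix that does two jobs: it computes $f$ for ladders, and it computes $\|f\|^2$ for cycles and paths.

Let $M$ be the $9\times9$ matrix indexed by $\mathcal C\times\mathcal C$, where $M((x,x'),(y,y'))$ is the number of colors $c$ such that $x,c,y$ are distinct and $x',c,y'$ are distinct. If $x=x'$, then $c\neq x$, and $y=y'$ is the third color. So the entry is $1$ if $y=y'\ne x$ and $0$ otherwise. If $x\ne x'$, then $c$ must be the third color, which forces $(y,y')=(x',x)$, with entry $1$. Therefore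
$$M=(J-I)\oplus S,\tag{2}$$
where $J$ is the all-ones matrix, $J-I$ acts on the three diagonal states $(a,a)$, and $S$ swaps the coordinates of the six off-diagonal states. $M$ is symmetric. Since $J-I$ has eigenvalues $2,-1,-1$, we have $(J-I)^m=\frac{2^m}{3}J+(-1)^m(I-\frac13J)$, whose entries are
$$\alpha_m=\tfrac{2^m+2(-1)^m}{3}\ \text{(diagonal)},\qquad\beta_m=\tfrac{2^m-(-1)^m}{3}\ \text{(off-diagonal)}.\tag{3}$$
On off-diagonal states, $M^m$ is the identity for $m$ even and the swap for $m$ odd. For all $m\ge1$,
$$\operatorname{tr}M^m=2^m+2(-1)^m+3\bigl(1+(-1)^m\bigr),$$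
because $\operatorname{tr}S^m$ is $6$ or $0$.

**Ladder use.** Let $p,q,s,t$ be the colors of the dangling edges at $t_1,b_1,t_j,b_j$. Passing one rung of color $c$ is one application of $M$, so
$$f_{L_j}(p,q,s,t)=M^j\bigl((p,q),(s,t)\bigr).\tag{4}$$

**Doubling use.** $\|f_X\|^2$ counts *pairs* of colorings of the edges meeting $X$, each proper at the vertices of $X$, that agree on $\delta X$. Consider a path with $m$ internal vertices, each carrying one dangling edge. At an internal vertex the common dangling color plays the role of $c$. So the number of pairs with first-edge colors $(x,x')$, last-edge colors $(y,y')$ and equal dangling colors is $M^m((x,x'),(y,y'))$.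

**Proof of Theorem 1, part 1.** Closing $L_k$ to a prism identifies the right state with the left one, so $N=\operatorname{tr}M^k=2^k+2(-1)^k+3(1+(-1)^k)$. This is $2^k+8$ for $k$ even and $2^k-2$ for $k$ odd. For the Möbius ladder, follow $M^k$ by the swap of coordinates. The swap is the identity on diagonal states and $S$ on the others, so $N=2^k+2(-1)^k+\operatorname{tr}S^{k+1}$, with $\operatorname{tr}S^{k+1}=6$ for $k$ odd and $0$ for $k$ even. $\square$

The values $6,12,6$ found by hand for $K_4$, $K_{3,3}$ and the triangular prism agree with this, and the cube has $16+8=24$.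

There is a useful check on (1). Cut the prism over a $2j$-cycle into two copies of $L_j$. By symmetry of $M$, $\|f_{L_j}\|^2=\operatorname{tr}M^{2j}=4^j+8$, so both energies are $1+8/4^j$, and $r=1+8/2^{2j}$ is the same number. Thus Cauchy–Schwarz loses nothing on the extremal graphs.

## 4. Growth sequences and 2-cores

We want to build a connected set vertex by vertex through connected sets. The next lemma lets us do so, read backwards.

**Lemma 1.** Let $G$ be connected, bridgeless, simple, cubic, and let $X\ne V$ with $G[X]$ connected and $|X|\ge2$. Some $w\in X$ is incident with $\delta X$ and has $G[X-w]$ connected.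

**Proof.** First, a 2-edge-connected graph $H$ of maximum degree at most 3 has no cut vertex: if $v$ were one, some component of $H-v$ would be joined to $v$ by a single edge, which would be a bridge.

If $G[X]$ has no bridge, it has no cut vertex. Since $\delta X\neq\emptyset$ (as $X\ne V$ and $G$ is connected), any $w$ incident with $\delta X$ works.

Otherwise consider the bridge tree of $G[X]$: its nodes are the components left after deleting all bridges, and its edges are the bridges. Let $L$ be a leaf, attached by the bridge $uu'$ with $u\in L$. As $uu'$ is not a bridge of $G$, some other edge of $G$ leaves $L$. It is not in $G[X]$, for then it would be a second bridge of $G[X]$ at the leaf $L$; so it belongs to $\delta X$. Let $w\in L$ be its end. If $L=\{u\}$, then $w=u$ has degree 1 in $G[X]$ and can be removed. If $|L|\ge2$, then $G[L]$ is 2-edge-connected, so $u$ has two edges in $L$ plus $uu'$, hence no edge in $\delta X$, and $w\ne u$. As $G[L]$ has no cut vertex, $L-w$ is connected and contains $u$, so $X-w$ is connected. $\square$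

**Definition (cyclomatic number, growth sequence).** For connected $G[X]$ let $c(X)=|E(G[X])|-|X|+1$. A *growth sequence* of $X$ is a sequence of connected sets from a single vertex to $X$, each obtained from the previous one by adding one vertex that has one neighbor (a *split*) or two neighbors (a *merge*) in the current set.

A split keeps $c$, and a merge raises it by $1$. Let $G$ be connected, bridgeless, simple, cubic. By Lemma 1 every nonempty $X\neq V$ with $G[X]$ connected has a growth sequence: remove vertices $w$ one at a time. Since $w$ has an edge leaving the current set, it has at most two neighbors in what remains, and it has at least one by connectivity. Along the sequence $c$ takes every value from $0$ to $c(X)$. For example, a 4-cycle grows by two splits and then one merge. Counting degrees gives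
$$|\delta X|=3|X|-2|E(G[X])|=|X|-2\bigl(c(X)-1\bigr).\tag{5}$$

**Definition (core).** For connected $G[X]$ with $c(X)\ge1$, $\mathrm{core}(X)$ is the 2-core of $G[X]$: delete vertices of degree 1 as long as there are any.

For example, the core of a 4-cycle with a path hanging on it is the 4-cycle. Deleting a degree-1 vertex keeps connectedness and keeps $c$, so the core is connected, induced, has minimum degree at least 2 and has the same $c$. Undoing the deletions, *$X$ arises from its core by splits*. A split does not change the core, because the new vertex has degree 1. Hence *all sets of a growth sequence with the same $c\ge1$ have the same core*.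

If $c=1$, the core is a cycle. If $c=2$, the core has one edge more than vertices, so $\sum(\deg-2)=2$ and exactly two vertices have degree 3. Suppressing the degree-2 vertices leaves either a triple edge or two loops joined by an edge. So the core is one of the following:

* a *theta* of type $(p_1,p_2,p_3)$: two vertices joined by three internally disjoint paths with $p_1,p_2,p_3$ internal vertices, at most one $p_i$ being $0$ since $G$ is simple;
* a *dumbbell*: two disjoint cycles joined by a path with $\ell\ge0$ internal vertices.

The thetas of types $(0,1,1)$, $(1,1,1)$, $(0,2,2)$ are $K_4-e$, $K_{2,3}$, $L_3$; in $L_3$ the two vertices of degree 3 are $t_2,b_2$.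

## 5. Counting along one growth sequence, and why it halts at $\frac32\cdot2^{n/2}$

The first thing one would try is to count colorings while growing. Let $G$ be simple, connected and bridgeless, let $v$ be a vertex, and let $S(X)=\sum_\sigma f_X(\sigma)$ be the number of colorings of the edges meeting $X$. As seen in the proof of Lemma 1, $V-v$ is connected, so it has a growth sequence. The first vertex has $S=6$. A split doubles $S$. A merge multiplies it by at most $1$: the two merging edges must differ, and then the third color is forced. By (5), $c(V-v)=\frac n2-1$, so of the $n-2$ steps $\frac n2-1$ are merges and $\frac n2-1$ are splits. Every edge meets $V-v$, so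
$$N(G)\le S(V-v)\le6\cdot2^{n/2-1}=3\cdot2^{n/2}.$$

To reach $2^{n/2}$ we must find a factor 3 in the merges, and here the method gets stuck. Suppose the sequence begins by swallowing a ladder $L_j$, which uses $j$ splits and $j-1$ merges. We know $S(L_j)$ exactly: it is the sum of the entries of $M^j$, namely $3\cdot2^j+6$. Even with all these merges accounted for exactly, the remaining $\frac n2-1-j$ splits leave
$$N(G)\le\bigl(3\cdot2^j+6\bigr)2^{n/2-1-j}=\bigl(\tfrac32+\tfrac{3}{2^{j}}\bigr)2^{n/2}.$$
However long the ladder, this stays above $\frac32\cdot2^{n/2}$. The rest would have to come from later merges. The true factor of a merge is the proportion of colorings in which the two merging edges differ, and that proportion depends on everything built so far.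

The remedy is to grow *two* pieces, each from its own beginning, where everything is small and computable, and to glue them by (1). For this we need to know how the energy, rather than the plain count, behaves under splits and merges.

## 6. Energy under a split and under a merge

If $f_X\ne0$, let $P_X$ be the probability measure on $\mathcal C^{\delta X}$ proportional to $f_X^2$. It is invariant under color permutations. For a single vertex, $P_X$ is uniform on the six triples of distinct colors.

**Split.** Suppose $v\notin X$ has exactly one neighbor in $X$, via the edge $e$. Let $y,z$ be the colors of the other two edges at $v$ and $\tau$ the coloring of $\delta X-e$. Then $f_{X+v}(\tau,y,z)=f_X(\tau,y+z)$ for $y\ne z$ and $0$ for $y=z$. Each color is $y+z$ for exactly two ordered pairs $y\neq z$, so $\|f_{X+v}\|^2=2\|f_X\|^2$ and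
$$\rho(X+v)=\rho(X).\tag{6}$$
Under $P_{X+v}$ the law of $(\tau,y+z)$ is $P_X$, and given it, $(y,z)$ is uniform over the two ordered pairs of distinct colors different from the color $y+z$ of $e$. We call the two edges colored $y,z$ the *children* of $e$, and *siblings* of each other.

**Merge.** Suppose $v\notin X$ has exactly two neighbors in $X$, via $e,e'$. Then $f_{X+v}(\tau,z)=f_X(\tau,x,y)+f_X(\tau,y,x)$ with $\{x,y\}=\mathcal C\setminus\{z\}$. By $(a+b)^2\le2a^2+2b^2$, $\|f_{X+v}\|^2\le2\sum_{\tau,\,x\ne y}f_X(\tau,x,y)^2$. Hence $\rho(X+v)\le\rho(X)$, and if $f_X\ne0$,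
$$\rho(X+v)\le\bigl(1-P_X(e=e')\bigr)\rho(X),\tag{7}$$
where $e=e'$ under $P_X$ means that the two edges have equal colors.

So *energy never increases along a growth sequence*, and, since $X$ arises from its core by splits, $\rho(X)=\rho(\mathrm{core}(X))$ whenever $c(X)\ge1$. Trees have $\rho=3$. The energy of a large set is bounded by that of a small core met early in its growth.

## 7. Energies of cycles, ladders, dumbbells and thetas

**Lemma 2.**

(a) $\rho(C_g)=1+8/2^g$ for $g$ even and $1-2/2^g$ for $g$ odd. So $\rho(C_4)=\frac32$, and $\rho(C_g)\le\frac98$ for $g\ne4$.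

(b) $\rho(L_j)=1+8/4^j$.

(c) A dumbbell with cycles $C,C'$ has $\rho=\frac13\rho(C)\rho(C')$. This is $\frac34$ if both are 4-cycles and at most $\frac9{16}$ otherwise.

(d) A theta has $\rho=\frac98$ if it is $L_3$, $\rho=\frac34$ if it is $K_4-e$ or $K_{2,3}$, and $\rho\le\frac{21}{32}$ otherwise.

**Proof of (a) and (b).** Going once around the cycle with the doubling use of $M$, $\|f_{C_g}\|^2=\operatorname{tr}M^g=2^g+2(-1)^g+3(1+(-1)^g)$; divide by $2^g$. For the ladder, (4) and the symmetry of $M$ give $\|f_{L_j}\|^2=\operatorname{tr}M^{2j}=4^j+8$; divide by $2^{2j}$.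

**Proof of (c).** We count pairs of colorings agreeing on all dangling edges. Let $h_0,\dots,h_\ell$ be the edges of the connecting path, $h_0$ at $C$ and $h_\ell$ at $C'$. Parity applied to the vertex set of $C$ in both colorings shows that $h_0$ has the same color in both, because the other dangling edges of $C$ do. At each internal path vertex the dangling color agrees, so each $h_i$ in turn has the same color in both. For each color of $h_0$ there are $\frac13\|f_C\|^2$ pairs on $C$, by color symmetry, and similarly at $C'$. On the path there are $3\cdot2^\ell$ color sequences, and they determine the dangling colors there. So $\|f\|^2=3\cdot2^\ell\cdot\frac13\|f_C\|^2\cdot\frac13\|f_{C'}\|^2$. Dividing by $2^{|C|+|C'|+\ell}$ gives the formula. By (a) it equals $\frac13\cdot\frac94=\frac34$ for two 4-cycles, and otherwise it is at most $\frac13\cdot\frac32\cdot\frac98=\frac9{16}$.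

**Proof of (d): setting up the count.** Let $x_i,x_i'$ be the colors, in the two colorings of a pair, of the edge of path $i$ at the first branch vertex, and $y_i,y'_i$ those at the second. The branch vertices carry no dangling edges, so
$$\|f\|^2=\sum\prod_{i=1}^3M^{p_i}\bigl((x_i,x_i'),(y_i,y_i')\bigr),$$
summed over permutations $x,x',y,y'$ of $\mathcal C$ (with $M^0=I$). Write $E_i=2^{p_i}$, $\varepsilon_i=(-1)^{p_i}$, $E=E_1E_2E_3$, $\varepsilon=\varepsilon_1\varepsilon_2\varepsilon_3$, and $\{i,j,k\}=\{1,2,3\}$. The number of $i$ with $x_i=x_i'$ is $3$, $1$ or $0$.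

*Three agreements.* Diagonal states stay diagonal, so $y=y'$. Path $i$ has weight $\alpha_{p_i}$ if $y_i=x_i$ and $\beta_{p_i}$ otherwise; that is, $\frac13(E_i+\chi_i(\pi)\varepsilon_i)$, where $\pi\in S_3$ compares $y$ with $x$, and $\chi_i(\pi)=2$ if $\pi$ fixes $i$, $-1$ otherwise. There are $6$ choices of $x$, so the contribution is $N_0=6\sum_\pi\prod_i\frac{E_i+\chi_i(\pi)\varepsilon_i}{3}$. Over $S_3$ (identity, three transpositions, two 3-cycles) we have $\sum1=6$ and $\sum\chi_i=2\cdot2-4=0$. Further, $\sum\chi_j\chi_k=4+(-2-2+1)+2=3$ and $\sum\chi_1\chi_2\chi_3=8+3\cdot2-2=12$. Hence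
$$N_0=\tfrac43E+\tfrac23\sum_iE_i\varepsilon_j\varepsilon_k+\tfrac83\varepsilon.$$

*One agreement, at index $i$.* There are 6 pairs $(x,x')$. If $x_i=x_i'=a$, the pairs on paths $j,k$ are $(b,c)$ and $(c,b)$. Off-diagonal states are only swapped, so $y_j,y_k\in\{b,c\}$, and $y_j\ne y_k$ iff $p_j\equiv p_k\pmod2$. Then $y_i=y_i'=a$ is forced, with weight $\alpha_{p_i}$. So
$$N_1=\sum_i6\alpha_{p_i}[\varepsilon_j=\varepsilon_k]=\sum_i2(E_i+2\varepsilon_i)[\varepsilon_j=\varepsilon_k].$$

*No agreement.* There are 12 pairs $(x,x')$, and $y_i=x_i$ or $x_i'$ (with $y_i'$ the other one) according to the parity of $p_i$. If all parities are equal, then $\{y,y'\}=\{x,x'\}$ is valid. If exactly one differs, say that of $p_3$, then $y=(x_1,x_2,x_3')$ or $(x_1',x_2',x_3)$. Since $x_3\ne x_3'$, we have $x_3'\in\{x_1,x_2\}$ and $x_3\in\{x_1',x_2'\}$, so $y$ is not a permutation. So $N_2=12$ if all parities agree, and $0$ otherwise.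

The theta has $p_1+p_2+p_3+2$ vertices, so $\rho=(N_0+N_1+N_2)/(4E)$. Recall that at most one $p_i$ is $0$.

**Proof of (d): the four parity patterns.**

*All even.* The sum is $\frac43E+\frac83\sum E_i+(\frac83+12+12)$, so
$$\rho=\tfrac13+\tfrac23\sum_i\tfrac1{E_jE_k}+\tfrac{20}{3E},$$
which is decreasing in each $p_i$. Type $(0,2,2)$ gives $\frac13+\frac23\cdot\frac9{16}+\frac{20}{48}=\frac98$. Type $(0,2,4)$ gives $\frac13+\frac23\cdot\frac{21}{64}+\frac{20}{192}=\frac{21}{32}$. Type $(2,2,2)$ gives $\frac13+\frac18+\frac5{48}=\frac9{16}$. Sort $p_1\le p_2\le p_3$. If $p_1=0$, then $p_2\ge2$, and unless the type is $(0,2,2)$, $p_3\ge4$, so $\rho\le\frac{21}{32}$. If $p_1\ge2$, then $\rho\le\frac9{16}$.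

*All odd.* The sum is $\frac43E+\frac83\sum E_i-\frac83$, because $-12$ in $N_1$ cancels $N_2=12$. So
$$\rho=\tfrac13+\tfrac23\Bigl(\sum_i\tfrac1{E_jE_k}-\tfrac1E\Bigr).$$
The coefficient of $1/E_1$ in the bracket is $\frac1{E_2}+\frac1{E_3}-\frac1{E_2E_3}>0$, so $\rho$ is decreasing in $p_1$ and, by symmetry, in each $p_i$. Type $(1,1,1)$ gives $\frac13+\frac23\cdot\frac58=\frac34$. All others are at most the value at $(1,1,3)$, which is $\frac13+\frac23\cdot\frac{11}{32}=\frac9{16}$.

*$p_1,p_2$ odd, $p_3$ even.* Here $N_0=\frac43E+\frac23(E_3-E_1-E_2)+\frac83$, $N_1=2(E_3+2)$, $N_2=0$, so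
$$\rho=\tfrac13+\tfrac2{3E_1E_2}+\tfrac{10-E_1-E_2}{6E}.$$
If $p_1=p_2=1$, this is $\frac12+\frac1{4E_3}$, namely $\frac34$ for $p_3=0$ (this is $K_4-e$) and at most $\frac9{16}$ for $p_3\ge2$. Otherwise $E_1E_2\ge16$ and $E_1+E_2\ge10$, so $\rho\le\frac13+\frac1{24}=\frac38$.

*$p_1,p_2$ even, $p_3$ odd.* Here $N_0=\frac43E+\frac23(E_3-E_1-E_2)-\frac83$, $N_1=2(E_3-2)$, $N_2=0$, so
$$\rho=\tfrac13+\tfrac2{3E_1E_2}-\tfrac{E_1+E_2}{6E}-\tfrac5{3E}\le\tfrac13+\tfrac16=\tfrac12,$$
as $E_1E_2\ge4$. $\square$

These values show both what (1) can do and what is still missing. If $A$ is a cycle of energy at most $\frac98$ and the other side has swallowed a core of energy at most $\frac{21}{32}$, the product is well below $1$. But if $A$ is a 4-cycle and the core of the other side is a dumbbell with two 4-cycles, the product is only bounded by $\frac32\cdot\frac34=\frac98>1$. And if both sides contain $L_3$, we get $\frac98\cdot\frac98>1$. In these cases we need one more merge with a quantitative gain from (7), so we must bound $P_X(e=e')$ from below.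

## 8. Color correlations along splits

Let $U,Y$ be random colors whose joint law is invariant under global color permutations. Define $\lambda(U,Y)$ by
$$P(U=Y)=\tfrac13+\tfrac23\lambda(U,Y),\qquad\text{so } -\tfrac12\le\lambda\le1 .$$
For instance $\lambda=1$ if $U=Y$ always, and $\lambda=-\frac12$ if $U\ne Y$ always, as for two edges at a common vertex.

Since $S_3$ is transitive on the pairs $(a,a)$ and on the pairs $(a,b)$ with $a\ne b$, both marginals are uniform. The conditional law of $Y$ given $U$, and of $U$ given $Y$, has matrix $\Lambda(\lambda)=\frac{1-\lambda}3J+\lambda I$. From $J^2=3J$ one gets $\Lambda(\lambda)\Lambda(\mu)=\Lambda(\lambda\mu)$. Hence, if $(U,W,Y)$ has a color-symmetric joint law and $U,Y$ are conditionally independent given $W$, then $P(Y=y\mid U=u)=\sum_wP(w\mid u)P(y\mid w)$ gives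
$$\lambda(U,Y)=\lambda(U,W)\,\lambda(W,Y).\tag{8}$$

For $e,e'\in\delta X$ let $\lambda_X(e,e')$ be the value for their colors under $P_X$. Suppose $e\ne e'$ are in $\delta X$ and $y$ is a child of $e'$ after a split. Given the colors on $\delta X$, the color of $y$ is uniform on the two colors different from that of $e'$. So $P(e=y)=\frac12P(e\ne e')$, that is,
$$\lambda(e,y)=-\tfrac12\lambda(e,e').\tag{9}$$
Siblings never agree, so they have $\lambda=-\frac12$. Splits do not alter the joint law of the other edges.

As a small check of (7), let $X=\{a,b\}$ be an edge and merge a dangling edge at $a$ with one at $b$, producing a triangle. Grow $X$ from $b$: the edge $ab$ and the merging edge at $b$ have $\lambda=-\frac12$, and the edge at $a$ is a child of $ab$, so $\lambda=\frac14$ and $P=\frac12$. Then (7) gives $\rho(C_3)\le\frac12\cdot3=\frac32$, consistent with the true value $\frac34$.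

**Lemma 3.** Let $G$ be a simple cubic graph, $G[X]$ connected, $X\ne V$, $c(X)\ge1$, $f_X\ne0$, with core $Z$, and let $v\notin X$ have exactly two neighbors in $X$, via $x,y\in\delta X$. Build $X$ from $Z$ by splits, so that each of $x,y$ descends from a unique edge of $\delta Z$.

(i) If $x,y$ descend from the same $e\in\delta Z$, then $P_X(x=y)\ge\frac14$.

(ii) If they descend from distinct $e,e'\in\delta Z$ through $k$ generations in total, then $\lambda_X(x,y)=(-\frac12)^k\lambda_Z(e,e')$, and $\mathrm{core}(X+v)$ is $Z$ plus an ear (a path attached at its two ends) with $k+1$ internal vertices, joining the distinct ends of $e,e'$ in $Z$. Here $P_X(x=y)$ equals $P_Z(e=e')$ if $k=0$, equals $\frac13(1-\lambda_Z(e,e'))$ if $k=1$, and is at least $\frac14$ if $k\ge2$.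

**Proof of (ii).** Each generation multiplies $\lambda$ by $-\frac12$ by (9), which gives the formula for $\lambda_X$. For the ear: every vertex of $Z$ has degree at least 2 in $Z$, so it carries at most one edge of $\delta Z$, and the ends of $e,e'$ in $Z$ are distinct. The edges of $G[X+v]$ are those of $Z$, those of the trees hanging on $Z$ (including the edges attaching them), and $x,y$. The path from $v$ back through $x$ to $Z$ passes one tree vertex per generation, and likewise for $y$, and the two trees involved are different. So the two paths form an ear with $k+1$ internal vertices ($k$ tree vertices and $v$). Everything else outside $Z$ is removed when passing to the 2-core.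

The probabilities for $k=0,1$ are $P=\frac13+\frac23\lambda$ rewritten. If $k=2$, then $\lambda_X=\frac14\lambda_Z\ge\frac14(-\frac12)=-\frac18$. If $k\ge3$, then $\lambda_X\ge-\frac18$ because $|\lambda_Z|\le1$. In both cases $P\ge\frac13-\frac1{12}=\frac14$.

**Proof of (i).** Neither of $x,y$ descends from the other, since an edge that has been split is no longer in the boundary. So they descend from two siblings (possibly being the siblings themselves) through $k$ generations in total, and $\lambda_X(x,y)=(-\frac12)^{k+1}$. The value $k=0$ is impossible, since $x,y$ would be parallel edges. If $k=1$, then $\lambda=\frac14$ and $P=\frac12$. If $k\ge2$, then $\lambda\ge-\frac18$ and $P\ge\frac14$. $\square$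

**Lemma 4.** In Lemma 3, if $Z$ is a dumbbell with two 4-cycles, then $\rho(X+v)\le\frac78\cdot\frac34=\frac{21}{32}$.

**Proof, step 1: what has to be shown.** Since $\rho(X)=\rho(Z)=\frac34$, by (7) it suffices that $P_X(x=y)\ge\frac18$. By Lemma 3 this holds automatically except for distinct $e,e'$ and $k\le1$. For $k=0$ we need $\frac13+\frac23\lambda_Z\ge\frac18$, i.e. $\lambda_Z\ge-\frac5{16}$. For $k=1$ we need $\frac13(1-\lambda_Z)\ge\frac18$, i.e. $\lambda_Z\le\frac58$. So we show
$$-\tfrac5{16}\le\lambda_Z(e,e')\le\tfrac58\quad\text{for all }e\ne e'\text{ in }\delta Z.$$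

**Step 2: the 4-cycle.** This step computes the correlations at one cycle. As $C_4=L_2$, $f_{C_4}$ is given by $M^2$, with $\alpha_2=2$, $\beta_2=1$ and the identity on off-diagonal states. In the cyclic order $t_1,b_1,b_2,t_2$ of the dangling edges the colors are $(p,q,t,s)$, so
$$f_{C_4}=2\text{ on }aaaa,\qquad f_{C_4}=1\text{ on }aabb\text{ and }abba\ (a\ne b),\qquad 0\text{ otherwise}.\tag{10}$$
So $\|f_{C_4}\|^2=12+6+6=24$. Under $P_{C_4}$ cyclically consecutive dangling edges agree with probability $\frac{18}{24}$, so $\lambda=\frac58$. Opposite ones agree with probability $\frac{12}{24}$, so $\lambda=\frac14$.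

**Step 3: the structure of $P_Z$.** This step shows that the dumbbell behaves like a Markov chain. Take a uniform pair of colorings of the edges meeting $Z$ that agree on $\delta Z$; its restriction to $\delta Z$ has law $P_Z$. By the proof of Lemma 2(c), $h_0,\dots,h_\ell$ have common colors in both colorings. The pairs are obtained by choosing a color sequence with $h_{i+1}\ne h_i$, and then independently a pair on each cycle compatible with the color of $h_0$, resp. $h_\ell$. The number of choices on a cycle does not depend on that color. Hence $(h_0,\dots,h_\ell)$ is a Markov chain, uniform among sequences with $h_{i+1}\ne h_i$, and $\lambda(h_i,h_{i+1})=-\frac12$. Given the chain, the dangling colors on the two cycles are independent and depend only on $h_0$, resp. $h_\ell$. The four dangling edges of each cycle (including $h_0$, resp. $h_\ell$) have joint law $P_{C_4}$, because for given colors $\sigma$ of them there are $f_{C_4}(\sigma)^2$ pairs on the cycle and a constant number of completions. The dangling edge $d_i$ at the path vertex between $h_{i-1}$ and $h_i$ has the third color, so $\lambda(d_i,h_{i-1})=\lambda(d_i,h_i)=-\frac12$.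 Given $h_m$, the variables determined by the part of the structure before $h_m$ are independent of those determined by the part after it. So (8) applies along the structure.

**Step 4: all pairs of dangling edges.**

* Two edges at the same cycle: $\lambda\in\{\frac58,\frac14\}$.
* Edges at different cycles: $\lambda=\lambda_1(-\frac12)^\ell\lambda_2$ with $\lambda_1,\lambda_2\in\{\frac58,\frac14\}$, so $\lambda\in[-\frac{25}{128},\frac{25}{64}]$.
* A cycle edge and some $d_i$: pass from the cycle edge to $h_0$ (resp. $h_\ell$), along the chain to $h_{i-1}$ (resp. $h_i$), then to $d_i$. So $|\lambda|\le\frac58\cdot\frac12=\frac5{16}$.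
* $d_i$ and $d_m$ with $i<m$: pass through $h_i,\dots,h_{m-1}$. So $|\lambda|\le\frac12\cdot\frac12=\frac14$.

All these values lie in $[-\frac5{16},\frac58]$. $\square$

## 9. Edge cuts of size two and three

We now prove part 2 of Theorem 1 by induction on $n$. Let $G$ be a connected simple cubic graph of order $n$ that is not a closed ladder. By induction and part 1, every connected simple cubic graph of smaller order has $r\le\frac32$. If $G$ has a bridge, $N(G)=0$, so assume $G$ is bridgeless. This section disposes of small cuts, where $f$ is so constrained that $N(G)$ factors exactly.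

**Step 1: 2-edge-cuts.** Let $X\subsetneq V$ with $|\delta X|=2$. Then $G[X]$ is connected, since each component sends out at least 2 edges. The two edges of $\delta X$ have distinct ends $a,a'\in X$: if both ended at $a$, the third edge at $a$ would be the only edge leaving $X-a$, a bridge. Let $X^+$ be $G[X]$ plus a new edge $aa'$, a connected cubic multigraph.

*Claim: $r(X^+)\le\frac32$.* Induct on $|X|$. If $aa'\notin E(G)$, then $X^+$ is a connected simple cubic graph of order less than $n$. If $aa'\in E(G)$, let $a_1,a_1'\in X$ be the third neighbors of $a,a'$ (they lie in $X$ because $\delta X$ has no more edges), and $X_1=X\setminus\{a,a'\}\ne\emptyset$. Then $\delta X_1=\{aa_1,a'a_1'\}$ has size 2, and $N(X^+)=2N(X_1^+)$: the two parallel edges carry the two colors different from the common color of $aa_1,a'a_1'$, in either order. As $|X|=|X_1|+2$, $r(X^+)=r(X_1^+)\le\frac32$.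

Let $V=A\sqcup B$ with $|\delta A|=2$. By parity only boundary colorings $(x,x)$ count, and by color symmetry $f_A(x,x)=\frac13N(A^+)$ for each of the three $x$, likewise for $B$. So
$$N(G)=3\cdot\tfrac{N(A^+)}3\cdot\tfrac{N(B^+)}3,\qquad r(G)=\tfrac13r(A^+)r(B^+)\le\tfrac34<\kappa .$$

**Step 2: nontrivial 3-edge-cuts.** Now let $G$ be 3-edge-connected, $|\delta A|=3$, $B=V\setminus A$, $|A|,|B|\ge2$. The ends of $\delta A$ in $A$ are distinct: if $a$ is incident with two of these edges, then $|\delta(A-a)|\le2$ with $A-a\ne\emptyset$. The same holds in $B$. $G[A]$ and $G[B]$ are connected, since each component sends out at least 3 edges. So contracting one side to a vertex gives connected simple cubic graphs $G/B$ and $G/A$ of orders $|A|+1,|B|+1<n$. By parity the three cut colors are distinct, and by symmetry each of the 6 possibilities has $f_A=\frac16N(G/B)$ and $f_B=\frac16N(G/A)$. So $N(G)=6\cdot\frac{N(G/B)}6\cdot\frac{N(G/A)}6$. As $2^{(|A|+1)/2}\,2^{(|B|+1)/2}=2\cdot2^{n/2}$,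
$$r(G)=\tfrac13r(G/A)r(G/B)\le\tfrac34<\kappa .$$

**Step 3: what remains.** From now on $G$ is 3-edge-connected and every 3-edge-cut has a single vertex on one side. As $K_4$ is a closed ladder, $n\ge6$. There is *no triangle* $T$: it would have $|\delta T|=3$ with at least 3 vertices on both sides. There is *no $K_{2,3}$* in $G$: being in a triangle-free graph it would be induced, with $|\delta|=3$, so its complement would be one vertex and $G=K_{3,3}$, a closed ladder. So the girth (length of a shortest cycle) is at least 4.

## 10. Girth at least five: a shortest cycle against its complement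

Let $A$ be the vertex set of a shortest cycle, of length $g\ge5$. It is chordless, so $G[A]=C_g$ and $\rho(A)\le\frac98$. We want the complement to have small energy.

**Step 1: the components of $G-A$.** A vertex outside $A$ has at most one neighbor in $A$, for otherwise there is a cycle of length at most $\frac g2+2<g$. Since $|\delta A|=g>0$, $V\setminus A\neq\emptyset$. So each component $K$ of $G-A$ has minimum degree at least 2, and $c(K)\ge1$.

**Step 2: some $c(K)=1$.** Then $G[K]$ is a cycle of length $\ell\ge g$, and $\ell=|\delta K|\le|\delta A|=g$. So $\ell=g$, all edges of $\delta A$ go to $K$, $V=A\sqcup K$, $n=2g$, and $A$ and $K$ are joined by a perfect matching.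

If $g\ge7$: among the partners of three consecutive vertices of $A$, two are at distance at most $g/3$ on the cycle $G[K]$, since the three arcs sum to $g$. This gives a cycle of length at most $2+2+\frac g3<g$, a contradiction.

If $g=6$: in a cubic graph of girth at least 6 the vertices within distance 2 of an edge number $2+4+8=14$, since a coincidence would close a cycle of length at most 5. But $n=12$, a contradiction.

If $g=5$: by (1), $r\le\rho(C_5)=\frac{15}{16}$, and $\frac{225}{256}<\frac{252}{256}=\kappa^2$.

**Step 3: all $c(K)\ge2$.** A growth sequence of $K$ contains a set with $c=2$, whose core is a theta or dumbbell without triangles or 4-cycles. So it is not $L_3$, $K_4-e$, $K_{2,3}$ or a dumbbell with a 4-cycle, and by Lemma 2 and monotonicity $\rho(K)\le\frac{21}{32}$. By multiplicativity $\rho(V\setminus A)\le\frac{21}{32}$. Hence $r^2\le\frac98\cdot\frac{21}{32}=\frac{189}{256}<\frac{252}{256}=\kappa^2$.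

## 11. Girth four: a longest ladder against its complement

A 4-cycle is $L_2$. Let $j\ge2$ be maximal such that $G$ contains $L_j$ as a subgraph, and let $A$ be its vertex set.

**Step 1: the shape of the cut.** We show that $G[A]=L_j$ and that the complement is connected. For $j=2$, a further edge would create a triangle. For $j\ge3$, only corners have free degree, so further edges of $G[A]$ form a matching inside $\{t_1t_j,b_1b_j,t_1b_j,b_1t_j\}$. Two such edges make $G$ a closed ladder, and exactly one gives $|\delta A|=2$. Both are excluded. So $|\delta A|=4$, one edge at each corner. Let $B=V\setminus A\neq\emptyset$. Each component of $G[B]$ sends out at least 3 of the 4 edges, so $G[B]$ is connected. $|B|$ is even, and by (5)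
$$c(B)=\tfrac{|B|}2-1.$$

**Step 2: $|B|=2$.** Then $B=\{x,y\}$ with $xy\in E$. Each of $x,y$ is adjacent to two corners, not to both corners of one end (triangle). So each is adjacent to one left and one right corner, and $G$ is a closed ladder with $j+1$ rungs, the new rung being $xy$: excluded.

**Step 3: $|B|=4$.** Here we compute $N(G)$ exactly. $G[B]$ is connected with 4 edges and no triangle, so it is a 4-cycle $x_1x_2x_3x_4$, matched to the corners. If the neighbors in $B$ of $t_1,b_1$ were adjacent, then $L_{j+1}\subseteq G$. So they are opposite, say $x_1,x_3$, and $t_j,b_j$ are matched to $x_2,x_4$ in some order. If $j=2$, then the adjacent vertices $t_1,t_2$ have adjacent partners, and $L_3\subseteq G$ with rungs $b_1b_2$, $t_1t_2$ and the edge joining the partners, a contradiction. So $j\ge3$.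

Use $f_A=M^j$ and (10). The cyclic order of the colors at $B$ is $(p,s,q,t)$ or $(p,t,q,s)$. If $p=q$, then $s=t$, the cyclic pattern is $(p,s,p,s)$, and (10) requires all four colors equal. These states contribute $3\cdot2\alpha_j$. If $p\ne q$ (6 states), then $(s,t)\in\{(p,q),(q,p)\}$ is forced, $f_A=1$, and the cyclic pattern is of the form $aabb$ or $abba$, with $f_{C_4}=1$. Each contributes $1$. So $N=6\alpha_j+6=2\cdot2^j+4(-1)^j+6$, and with $n=2j+4$
$$r=\tfrac12+\tfrac{6+4(-1)^j}{2^{j+2}}\le\tfrac{21}{32}<\kappa,$$
the maximum over $j\ge3$ being at $j=4$.

**Step 4: $|B|\ge6$ and $j=2$.** Here Lemma 4 pays. There is no $L_3$, no $K_{2,3}$ and no triangle in $G$, and $c(B)\ge2$. Let $X$ be the last set with $c(X)=2$ in a growth sequence of $B$. If $\mathrm{core}(X)$ is a theta, then $\rho(B)\le\rho(X)\le\frac{21}{32}$ by Lemma 2(d). If it is a dumbbell not consisting of two 4-cycles, then $\rho(B)\le\frac9{16}$. If it is a dumbbell with two 4-cycles, then $f_X\ne0$, $|B|\ge8$ and $c(B)\ge3$, so the next step of the sequence is a merge, and $\rho(B)\le\frac{21}{32}$ by Lemma 4. Hence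
$$r^2\le\rho(A)\rho(B)\le\tfrac32\cdot\tfrac{21}{32}=\tfrac{63}{64}=\kappa^2 .$$

**Step 5: $|B|\ge6$ and $j\ge3$; the energy of $B$.** Now $\rho(A)\le\frac98$ by Lemma 2(b).

*Claim: $\rho(B)\le\frac{27}{32}$, or $G[B]=L_i$ for some $i\ge3$.* Take a growth sequence of $B$; $c(B)\ge2$. If the core at stage $c=2$ is not $L_3$, then $\rho(B)\le\frac34$ by Lemma 2. Otherwise let $i\ge3$ be the largest integer such that the sets of the sequence with $c=i-1$ exist and have core isomorphic to $L_i$; note $c(L_i)=(3i-2)-2i+1=i-1$.

If $c(B)=i-1$, then $|B|=2c(B)+2=2i$, so $B$ equals its core and $G[B]=L_i$.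

Otherwise let $X$ be the last set with $c(X)=i-1$, $Z=\mathrm{core}(X)\cong L_i$, and let $v$ be the next vertex, merging $x,y$. Here $f_X\ne0$. We show $P_X(x=y)\ge\frac14$; then by (7) $\rho(B)\le\frac34\rho(L_i)\le\frac34\cdot\frac98=\frac{27}{32}$. By Lemma 3 only the case of distinct $e,e'\in\delta Z$ and $k\le1$ remains.

* $k=0$: $Y=\mathrm{core}(X+v)$ is $Z$ plus one vertex, so $|\delta Y|=4-2+1=3$, while $|Y|\ge7$ and $V\setminus Y\supseteq A$. This is a nontrivial 3-edge-cut, which is impossible.
* $k=1$, $e,e'$ at the same end of $Z$: the ear has two internal vertices and joins the two corners of that end, so $\mathrm{core}(X+v)\cong L_{i+1}$, contradicting the choice of $i$.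
* $k=1$, $e,e'$ at opposite ends of $Z$: from $f_Z=M^i$ and $\|f_Z\|^2=4^i+8$ we get $P_Z(e=e')\le\frac{3\alpha_i^2+6}{4^i+8}$, since diagonal states contribute $3\alpha_i^2$ and off-diagonal ones at most $6$. For $i=3$ this is $\frac{18}{72}=\frac14$. For $i\ge4$, $3\alpha_i^2\le\frac{(2^i+2)^2}3$, and the bound is at most $\frac12$ because $\frac{(2^i+2)^2}3+6\le\frac{4^i+8}2$ is equivalent to $8\cdot2^i+20\le4^i$, which holds for $2^i\ge16$. So $\lambda_Z(e,e')\le\frac14$, and $P_X(x=y)=\frac13(1-\lambda_Z)\ge\frac14$.

This proves the claim. If $\rho(B)\le\frac{27}{32}$, then $r^2\le\frac98\cdot\frac{27}{32}=\frac{243}{256}<\frac{252}{256}=\kappa^2$.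

**Step 6: two ladders.** It remains that $G[B]=L_i$, where $3\le i\le j$ by maximality of $j$. The energies alone only give $\rho(A)\rho(B)>1$, so we compute $N=\sum f_Af_B$. The corners of $A$ are matched to the corners of $B$. The corners $t_1,b_1$ are not matched to the same end of $B$, else $L_{j+1}\subseteq G$. Let $p,q,s,t$ be the colors of the edges at $t_1,b_1,t_j,b_j$. Name $B$ so that $t_1$ is matched to a left corner of $B$ and $b_1$ to a right corner. Then $t_j,b_j$ go to the other left corner and the other right corner in some order. Let $w\in\{s,t\}$ be the color at the other left corner of $B$, and $w'$ that at the other right corner.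

* If $p=q=a$, then $s=t=b$, and both ends of $B$ carry the colors $a$ and $b$ in some order. The states with $a=b$ contribute $3\alpha_j\alpha_i$. For $a\ne b$, $f_A=\beta_j$ and the states of $B$ are off-diagonal, so $f_B\le1$: a contribution of at most $6\beta_j$.
* If $p\ne q$ (6 states, $f_A=1$), then $(s,t)$ is determined and $\{s,t\}=\{p,q\}$. Either $w=p$, $w'=q$, so $B$ has left colors $p,p$ and right colors $q,q$, and $f_B=\beta_i$; or $w=q$, $w'=p$, the states of $B$ are off-diagonal, and $f_B\le1$. As $\beta_i\ge1$, the total is at most $6\beta_i$.

So $N\le3\alpha_i\alpha_j+6\beta_i+6\beta_j$, and $n=2(i+j)$.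

For $i=3$ ($\alpha_3=2$, $\beta_3=3$): $N\le6\alpha_j+18+6\beta_j=4\cdot2^j+18+2(-1)^j$, so $r\le\frac12+\frac{9+(-1)^j}{4\cdot2^j}$. The fraction is $\frac8{32}=\frac14$ for $j=3$ and at most $\frac{10}{64}$ for $j\ge4$. So $r\le\frac34$.

For $i,j\ge4$, put $x=2^{-i}$, $y=2^{-j}$, both at most $\frac1{16}$. Then
$$r\le\tfrac{(1+2x)(1+2y)}3+2y(1+x)+2x(1+y)\le\tfrac{27}{64}+\tfrac{17}{64}<\tfrac34 .$$

In every case $r(G)\le\kappa$. This completes the induction, and with it part 2 of Theorem 1. $\blacksquare$

## 12. Graphs with exactly $\frac34\cdot2^{n/2}$ colorings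

The last assertion of Theorem 1 is that $\kappa$ cannot be lowered below $\frac34$. For $i\ge0$ take two copies of $K_4-e$ and a ladder with $i$ rungs. Join the two degree-2 vertices of one copy to the left corners of the ladder, and those of the second copy to the right corners. For $i=1$ the ladder is a single rung, whose two ends are each joined to one degree-2 vertex of each copy. For $i=0$ join the copies directly by two edges. The result is connected, simple, cubic, of order $n=8+2i$. It contains triangles, whereas closed ladders with $n\ge8$ are triangle-free, so it is not a closed ladder.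

By parity $f_{K_4-e}$ is supported on boundary colorings $(x,x)$, and $f_{K_4-e}(x,x)=N(K_4)/3=2$, because joining the two dangling edges into one gives $K_4$. So only diagonal states enter the ladder. The entries of $(J-I)^i$ sum to $3\cdot2^i$, and
$$N=2\cdot2\cdot3\cdot2^i=12\cdot2^i=\tfrac34\,2^{4+i}=\tfrac34\,2^{n/2}.$$
Hence the best constant in part 2 lies in $\bigl[\frac34,\sqrt{63/64}\,\bigr]$. Its exact value is not determined here.
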